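# A Schur space $X$ for which $L^1(\mu,X)$ is not strongly conditionally weakly compactly generated

## 1. One dominating set, in $X$ and in $L^1(\mu,X)$

Some Banach spaces $X$ contain one small set $G$ which, up to dilation and a small error, swallows every small subset of $X$. If $X$ is such a space, is the space $L^1(\mu,X)$ of integrable $X$-valued functions also such a space? The first guess is **yes**: take functions whose values lie in $G$, and hope that they do in $L^1(\mu,X)$ what $G$ does in $X$. In this section we make the question precise and test the guess on simple cases. It passes every test. Nevertheless it is false, and the rest of the lecture builds a counterexample.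

Throughout, $X$, $Z$, $E$ are Banach spaces over the real or complex scalars, $B_X$ is the closed unit ball of $X$, $\mathbb N=\{1,2,\dots\}$, and $(\Omega,\Sigma,\mu)$ is a probability space. $L^1(\mu,X)$ is the Lebesgue–Bochner space of (classes of) strongly measurable $f:\Omega\to X$ with $\|f\|_{L^1(\mu,X)}=\int_\Omega\|f(\omega)\|\,d\mu(\omega)<\infty$.

**Definition (conditional weak compactness).** A set $C\subseteq X$ is *conditionally weakly compact* if every sequence in $C$ has a weakly Cauchy subsequence. The family of all such subsets of $X$ is $\mathcal{CWC}(X)$.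

*Example.* The ball $B_{c_0}$ is conditionally weakly compact. A sequence in it has a coordinatewise convergent subsequence, and a bounded, coordinatewise convergent sequence in $c_0$ is weakly Cauchy because $c_0^*=\ell^1$. The ball is not weakly compact: the sums $e_1+\dots+e_n$ are weakly Cauchy without a weak limit in $c_0$.

**Definition (domination, SCWCG, SWCG).** A family $\mathcal M$ of subsets of $X$ is *dominated* by $G\subseteq X$ if for every $C\in\mathcal M$ and every $\varepsilon>0$ there is $n\in\mathbb N$ with $C\subseteq nG+\varepsilon B_X$. The space $X$ is *strongly conditionally weakly compactly generated* (SCWCG) if some $G\in\mathcal{CWC}(X)$ dominates $\mathcal{CWC}(X)$. It is SWCG if its weakly compact subsets are dominated by a single weakly compact set.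

*Example.* $c_0$ is SCWCG with $G=B_{c_0}$, since conditionally weakly compact sets are bounded (fact (F1) below).

The question is then: **is $L^1(\mu,X)$ SCWCG for every probability space and every SCWCG space $X$?**

We use the following textbook facts.

- (F1) A set $C\in\mathcal{CWC}(X)$ is bounded. Otherwise, by uniform boundedness, some $x^*\in X^*$ is unbounded on $C$; pick $x_k\in C$ with $|x^*(x_k)|\ge k$, and no subsequence is weakly Cauchy. Bounded operators map conditionally weakly compact sets to conditionally weakly compact sets.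
- (F2) (Mazur) If $(x_k)$ is weakly null, there are convex combinations of the $x_k$ with norm tending to $0$. The closed absolutely convex hull of a norm compact set is norm compact.
- (F3) $X$ has the *Schur property* if every weakly null sequence is norm null. By Schur's theorem, $\ell^1(S)$ has it for every set $S$.
- (F4) If $X$ has the Schur property, then every weakly Cauchy sequence $(x_k)$ is norm Cauchy: otherwise there are $\delta>0$ and $p_1<q_1<p_2<q_2<\cdots$ with $\|x_{p_i}-x_{q_i}\|\ge\delta$, and the differences form a weakly null sequence that is not norm null. So every $C\in\mathcal{CWC}(X)$ is relatively norm compact.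
- (F5) (Eberlein–Šmulian) Weak compactness equals weak sequential compactness. In particular, weakly compact sets are conditionally weakly compact.

**Lemma 1.** A separable space $X$ with the Schur property is SCWCG, with a norm compact dominating set.

*Proof.* Let $(d_m)$ be dense in $X$, put $a_m=m(1+\|d_m\|)$, and let $G$ be the closed absolutely convex hull of $\{d_m/a_m:m\in\mathbb N\}\cup\{0\}$. Since $\|d_m/a_m\|\le 1/m$, this set is norm compact, so $G$ is norm compact by (F2). Let $C\in\mathcal{CWC}(X)$ and $\varepsilon>0$. By (F4) $C$ is relatively norm compact, so it has a finite $\varepsilon/2$-net; approximating the points of the net by points $d_m$ we get $M$ with $C\subseteq\{d_1,\dots,d_M\}+\varepsilon B_X$. For $m\le M$ and $n\ge\max_{m\le M}a_m$ we have $d_m\in a_mG\subseteq nG$, because $G$ is absolutely convex. Hence $C\subseteq nG+\varepsilon B_X$. $\square$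

**Test 1: scalar functions.** $L^1(\mu)$ is SCWCG, with $G=B_{L^\infty(\mu)}$. Indeed $L^1(\mu)$ is weakly sequentially complete, so a conditionally weakly compact set $C$ is relatively weakly compact (Eberlein–Šmulian), hence uniformly integrable (Dunford–Pettis): $\sup_{f\in C}\int_{\{|f|>n\}}|f|\,d\mu\to0$. Writing $f=f1_{\{|f|\le n\}}+f1_{\{|f|>n\}}$ we get $C\subseteq nB_{L^\infty(\mu)}+\varepsilon B_{L^1(\mu)}$ for large $n$. The set $B_{L^\infty(\mu)}$ is bounded and uniformly integrable, so it is relatively weakly compact in $L^1(\mu)$.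

**Test 2: $X=\ell^1$.** Let $\nu=\mu\otimes\sum_j2^{-j}\delta_j$, a probability measure on $\Omega\times\mathbb N$. The map $f\mapsto F$, $F(\omega,j)=2^jf(\omega)_j$, is an isometry of $L^1(\mu,\ell^1)$ into $L^1(\nu)$, since $\int|F|\,d\nu=\int\sum_j|f(\omega)_j|\,d\mu(\omega)$. It is onto: given $F$, the function $\omega\mapsto(2^{-j}F(\omega,j))_j$ is a.e. $\ell^1$-valued and is the a.e. limit of its truncations to finitely many coordinates, which are strongly measurable. By Test 1, $L^1(\mu,\ell^1)$ is SCWCG. The dominating set $B_{L^\infty(\nu)}$ consists of the functions $f$ with values in the norm compact set $\{x\in\ell^1:|x_j|\le2^{-j}\text{ for all }j\}$.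

**Test 3: purely atomic $\mu$.** An *atom* is a set $Q\in\Sigma$ with $\mu(Q)>0$ all of whose measurable subsets have measure $0$ or $\mu(Q)$. We call $\mu$ *purely atomic* if, up to a null set, $\Omega$ is a countable union of atoms. In general $\Omega=\Omega_0\cup\Omega_1$ with $\mu|_{\Omega_0}$ atomless and $\mu|_{\Omega_1}$ purely atomic.

**Proposition 2.** If $\mu$ is purely atomic and $Z$ is SCWCG, then $L^1(\mu,Z)$ is SCWCG.

*Proof.* **Step 1: replace $L^1(\mu,Z)$ by a sequence space.** Let $(Q_i)_{i\in I}$, $I\subseteq\mathbb N$, be disjoint atoms exhausting $\Omega$ up to a null set. A strongly measurable $f$ is a.e. constant on each $Q_i$: it is essentially separably valued, so for each $k$ countably many balls of radius $1/k$ cover almost all its values. The preimage of one of these balls meets $Q_i$ in a set of positive measure, hence of full measure. Intersecting over $k$, we get a subset of $Q_i$ of full measure on which the values lie in a set of diameter $0$. So $f\mapsto(\mu(Q_i)f|_{Q_i})_i$ is an isometry of $L^1(\mu,Z)$ onto $\ell^1(I,Z)$, and we show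 that $\ell^1(I,Z)$ is SCWCG.

**Step 2: the dominating set.** Let $G\in\mathcal{CWC}(Z)$ dominate $\mathcal{CWC}(Z)$. Then $G\ne\emptyset$, since $\{0\}$ is dominated, and $G$ is bounded by (F1). The set $\{tg:t\in[0,1],\,g\in G\}$ contains $G$, so it also dominates. It is conditionally weakly compact: from $(t_kg_k)$ pass to a subsequence with $t_k\to t$ and $(g_k)$ weakly Cauchy; then $(t_kg_k)$ is weakly Cauchy. Replacing $G$ by this set, we may assume $tG\subseteq G$ for $t\in[0,1]$, so $0\in G$. Put
$$H=\{(2^{-i}g_i)_{i\in I}:g_i\in G\}\subseteq\ell^1(I,Z).$$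

**Step 3: $H$ is conditionally weakly compact.** Given $h^k=(2^{-i}g_i^k)_i\in H$, a diagonal argument gives a subsequence along which $(g_i^k)_k$ is weakly Cauchy for every $i$. A functional on $\ell^1(I,Z)$ is a family $(z_i^*)$ in $Z^*$ with $\|z_i^*\|\le M$. The part of its value at $h^k-h^l$ that comes from coordinates $i>m$ is at most $2M\,2^{-m}\sup_{g\in G}\|g\|$, uniformly in $k,l$; the part from $i\le m$ tends to $0$ as $k,l\to\infty$ in the subsequence. So the subsequence is weakly Cauchy.

**Step 4: small tails.** Let $K\in\mathcal{CWC}(\ell^1(I,Z))$ and $\varepsilon>0$. We claim that there is $i_0\in\mathbb N$ with $\sup_{x\in K}\sum_{i>i_0}\|x_i\|\le\varepsilon/2$. If not, we find inductively $x^l\in K$ and finite sets $E_l\subseteq I$ with $\max E_l<\min E_{l+1}$ and $\sum_{i\in E_l}\|x_i^l\|>\varepsilon/2$. Choose $z_i^*\in B_{Z^*}$ with $z_i^*(x_i^l)=\|x_i^l\|$ for $i\in E_l$, and $z_i^*=0$ for $i\notin\bigcup_lE_l$. The operator $T(x)=(z_i^*(x_i))_i$ from $\ell^1(I,Z)$ to $\ell^1(I)$ is bounded. So $T(K)$ is conditionally weakly compact, hence relatively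 norm compact by (F3) and (F4), and then its elements have uniformly small tails (use a finite net). But $\sum_{i\in E_l}|(Tx^l)_i|>\varepsilon/2$ and $\min E_l\to\infty$, a contradiction.

**Step 5: domination.** For $i\in I$ with $i\le i_0$, the $i$-th coordinate projection of $K$ is in $\mathcal{CWC}(Z)$, so it lies in $n_iG+\frac{\varepsilon}{2i_0}B_Z$ for some $n_i\in\mathbb N$. Choose $n\in\mathbb N$ with $n\ge2^in_i$ for all these $i$. For $x\in K$ write $x_i=n_ig_i+e_i$ with $g_i\in G$ and $\|e_i\|\le\frac{\varepsilon}{2i_0}$ for $i\le i_0$. Then $n_ig_i=n2^{-i}g_i'$ with $g_i'=\frac{2^in_i}{n}g_i\in G$. Put $g_i'=0\in G$ for $i>i_0$. Then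
$$\|x-n(2^{-i}g_i')_i\|\le\sum_{i\le i_0}\|e_i\|+\sum_{i>i_0}\|x_i\|\le\frac\varepsilon2+\frac\varepsilon2=\varepsilon ,$$
so $K\subseteq nH+\varepsilon B_{\ell^1(I,Z)}$. $\square$

## 2. Compact-valued functions, and a diagonal obstruction

**The sensible approach.** Let $X$ be a separable Schur space with norm compact dominating set $G$ (Lemma 1). Tests 1 and 2 suggest the candidate $\{f\in L^1(\mu,X):f(\omega)\in G\text{ a.e.}\}$. If it dominates $\mathcal{CWC}(L^1(\mu,X))$, then the following must hold, with $C=nG$:

> $(*)$ for every $K\in\mathcal{CWC}(L^1(\mu,X))$ and $\varepsilon>0$ there is a norm compact $C\subseteq X$ such that every $f\in K$ is within $\varepsilon$ in $L^1(\mu,X)$ of a function with values a.e. in $C$.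

In $X$ itself, conditionally weakly compact sets are relatively norm compact, so $(*)$ looks natural. But weak convergence in $L^1(\mu,X)$ may come from averaging over $\omega$ and not from the values: a sequence $(f_n)$ can perhaps be weakly null in $L^1(\mu,X)$ even if, for each $\omega$, the unit vectors $f_1(\omega),f_2(\omega),\dots$ stay far from each other. In Section 6 we shall see that for the space $X$ constructed below $(*)$ is false for exactly this reason.

**How every candidate $G$ can fail at once.** The next lemma isolates a configuration that rules out any dominating set.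

**Lemma 3.** Let $\alpha>0$ and let $v_{n,j}\in E$ $(n,j\in\mathbb N)$ satisfy

- (rows) $\big\|\sum_jc_jv_{n,j}\big\|=\alpha\sum_j|c_j|$ for each $n$ and all finitely supported scalar sequences $(c_j)$;
- (transversals) for every $\sigma:\mathbb N\to\mathbb N$ the sequence $(v_{n,\sigma(n)})_n$ is weakly null.

Then each $K_\sigma=\{v_{n,\sigma(n)}:n\in\mathbb N\}\cup\{0\}$ is weakly compact, and no $G\in\mathcal{CWC}(E)$ dominates the family $\{K_\sigma:\sigma\in\mathbb N^{\mathbb N}\}$. In particular $E$ is not SCWCG.

*Proof.* A weakly null sequence together with $0$ is weakly compact, and by (F5) it is in $\mathcal{CWC}(E)$; so the last sentence follows from the one before it. Let $G\in\mathcal{CWC}(E)$, put $\varepsilon=\alpha/2$, and let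
$$L_m=\{j\in\mathbb N:v_{m,j}\in mG+\varepsilon B_E\}\qquad(m\in\mathbb N).$$

**Step 1: each $L_m$ is finite.** The purpose is to see that $mG+\varepsilon B_E$ cannot hold infinitely many vectors of one $\ell^1$-row. Suppose there are distinct $j_1,j_2,\dots\in L_m$, say $v_{m,j_i}=mg_i+\varepsilon h_i$ with $g_i\in G$, $h_i\in B_E$. Passing to a subsequence, we may take $(g_i)$ weakly Cauchy. By the row condition, $\sum_ic_iv_{m,j_i}\mapsto\alpha\sum_i(-1)^ic_i$ is a well-defined functional of norm $\le1$ on the linear span of $\{v_{m,j_i}\}$. Extend it by Hahn–Banach to $\Lambda\in E^*$ with $\|\Lambda\|\le1$. Then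
$$2\alpha=|\Lambda(v_{m,j_{i+1}}-v_{m,j_i})|\le m|\Lambda(g_{i+1}-g_i)|+2\varepsilon\longrightarrow2\varepsilon=\alpha\qquad(i\to\infty),$$
which is impossible.

**Step 2: the diagonal.** By Step 1 choose $\sigma(m)\in\mathbb N\setminus L_m$ for every $m$. If $G$ dominated the family, there would be $n$ with $K_\sigma\subseteq nG+\varepsilon B_E$. In particular $v_{n,\sigma(n)}\in nG+\varepsilon B_E$, that is, $\sigma(n)\in L_n$, a contradiction. $\square$

*Example.* In $\ell^2(\ell^1)$ let $v_{n,j}$ be the $j$-th unit vector of the $n$-th copy of $\ell^1$. Rows are $\ell^1$-bases with $\alpha=1$, and each transversal is isometrically the unit vector basis of $\ell^2$, hence weakly null. So $\ell^2(\ell^1)$ is not SCWCG.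

We therefore want a space $X$ in which such weakly null transversals do not exist (we shall make $X$ Schur), while $L^1(\mu,X)$ does contain them. The plan is to attach a copy of $\ell^1$ to every finite $0$–$1$ string $s$, and to let $f_{n,j}(\omega)$ be the $j$-th unit vector of the copy at a *random* string $s_n(\omega)$ of length $n$. At a fixed $\omega$ the strings $s_n(\omega)$ have a subsequence that converges in the Cantor set, and we shall let the norm of $X$ be of $\ell^1$-type on convergent sequences of strings. This is a reason for $X$ to be Schur. But the subsequence depends on $\omega$: among $N$ independent random strings only about $2^{-J}N$ share a given prefix of length $J$, so "convergent" sets of strings capture a small fraction of them, and in the mean the transversals have small averages.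

## 3. The result: failure exactly when $\mu$ is not purely atomic

**Theorem 4.** There is a separable Banach space $X$ with the Schur property with the following properties.

1. $X$ is SCWCG; the dominating set can even be taken norm compact.
2. Let $(\Omega,\Sigma,\mu)$ be a probability space that is not purely atomic. Then there are functions $f_{n,j}\in L^1(\mu,X)$ $(n,j\in\mathbb N)$ such that for every $\sigma:\mathbb N\to\mathbb N$ the sequence $(f_{n,\sigma(n)})_n$ is weakly null, while the family of weakly compact sets $K_\sigma=\{f_{n,\sigma(n)}:n\in\mathbb N\}\cup\{0\}$ is not dominated by any conditionally weakly compact subset of $L^1(\mu,X)$. In particular $L^1(\mu,X)$ is not SCWCG.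

So the answer to the question is no, for instance for Lebesgue measure on $[0,1]$.

**Theorem 5.** For a probability space $(\Omega,\Sigma,\mu)$ the following are equivalent: (a) $L^1(\mu,Z)$ is SCWCG for every SCWCG space $Z$; (b) $L^1(\mu,X)$ is SCWCG for the space $X$ of Theorem 4; (c) $\mu$ is purely atomic.

**Remark 6.** The space $X$ is also SWCG: by the Schur property its weakly compact sets are norm compact, and the norm compact set from part 1 dominates them. If $\mu$ is not purely atomic, $L^1(\mu,X)$ is not SWCG: by part 2 no weakly compact set dominates the weakly compact sets $K_\sigma$, since a weakly compact set is conditionally weakly compact by (F5).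

## 4. Close sets of binary strings and the norm of $X$

**The index set.** Let $\Gamma=\{(n,s):n\in\mathbb N,\ s\in\{0,1\}^n\}$. The *level* of $\gamma=(n,s)$ is $|\gamma|=n$. Let $p(\gamma)=s^\frown000\cdots\in\Delta:=\{0,1\}^{\mathbb N}$, and let $p_j(\gamma)\in\{0,1\}^j$ consist of the first $j$ coordinates of $p(\gamma)$.

**Definition (close, successive).** A set $C\subseteq\Gamma$ is *$j$-close* if $p_j$ is constant on $C$; the empty set is $j$-close. A sequence $A_1,A_2,\dots$ of subsets of $\Gamma$, possibly empty, is *successive* if $|\gamma|<|\gamma'|$ whenever $\gamma\in A_i$, $\gamma'\in A_j$, $i<j$.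

**Definition (the families $\mathcal A_r$).** $\mathcal A_0$ consists of $\emptyset$ and all singletons. $\mathcal A_{r+1}$ is the family of all $A=\bigcup_{j\ge1}A_j$ with $A_j\in\mathcal A_r$, $(A_j)$ successive, and $\bigcup_{i\ge j}A_i$ $j$-close for every $j\ge1$.

*Examples.* For $z\in\Delta$ the branch $\{(n,z|_n):n\in\mathbb N\}$ is in $\mathcal A_1$: take $A_j=\{(j,z|_j)\}$, and note that $p_j(n,z|_n)=z|_j$ for $n\ge j$. The set $\{(1,0),(2,00),(3,010)\}$ is not in $\mathcal A_1$: its three elements would be $A_{j_1},A_{j_2},A_{j_3}$ with $j_1<j_2<j_3$, so $j_2\ge2$, but $p_2(2,00)=00\ne01=p_2(3,010)$. It is in $\mathcal A_2$: take $A_1=\{(1,0),(2,00)\}\in\mathcal A_1$, $A_2=\{(3,010)\}$ and $A_j=\emptyset$ for $j\ge3$; the whole set is $1$-close, and $A_2$, being a singleton, is $2$-close.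

Two properties follow by induction on $r$.

- *Each $\mathcal A_r$ is hereditary*: subsets of members are members. For $A'\subseteq A=\bigcup_jA_j\in\mathcal A_{r+1}$ use $A'_j=A'\cap A_j$, which is in $\mathcal A_r$ by induction; successiveness and closeness pass to subsets.
- *Every member of $\mathcal A_r$ is $1$-close* (for $r=0$ trivially, for $r+1$ by the condition with $j=1$). Hence $\mathcal A_r\subseteq\mathcal A_{r+1}$: take $A_1=A$ and $A_j=\emptyset$ for $j\ge2$.

**The norm.** For a scalar function $x$ on $\Gamma\times\mathbb N$ put $|x|(\gamma)=\sum_j|x(\gamma,j)|$ and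
$$\|x\|_r=\sup_{A\in\mathcal A_r}\sum_{\gamma\in A}|x|(\gamma),\qquad\|x\|=\sum_{r\ge0}2^{-r-1}\|x\|_r .$$
These quantities depend only on the function $|x|$ on $\Gamma$ and are monotone in it. Since singletons belong to all $\mathcal A_r$ and $\sum_r2^{-r-1}=1$,
$$\sup_\gamma|x|(\gamma)\le\|x\|\le\sum_\gamma|x|(\gamma).\tag{1}$$
In particular, if $e_{\gamma,j}$ are the unit vectors, then on a single $\gamma$
$$\Big\|\sum_jc_je_{\gamma,j}\Big\|=\sum_j|c_j|.\tag{2}$$

**The space.** $W=\{x:\|x\|<\infty\}$ is a Banach space. If $(x_k)$ is Cauchy in $W$, it converges coordinatewise to some $x$ by (1). For fixed $A$, Fatou's lemma gives $\sum_{\gamma\in A}|x_k-x|(\gamma)\le\liminf_l\sum_{\gamma\in A}|x_k-x_l|(\gamma)\le\liminf_l\|x_k-x_l\|_r$ if $A\in\mathcal A_r$. Take the supremum over $A$ and apply Fatou to the sum over $r$: $\|x_k-x\|\le\liminf_l\|x_k-x_l\|$. The right side tends to $0$ as $k\to\infty$, so $x\in W$ and $x_k\to x$.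

Let $X$ be the closure in $W$ of the finitely supported functions. By the upper bound in (1), finitely supported functions with values in a countable dense set of scalars are dense in $X$, so $X$ is separable.

**Restriction to low levels.** Let $P_nx$ be the restriction of $x$ to levels $\le n$, extended by $0$; $P_0=0$. By monotonicity $\|P_n\|\le1$. As $P_n$ preserves finite supports, $P_nX\subseteq X$. For finitely supported $x$ we have $P_nx=x$ for large $n$, so $P_nx\to x$ for every $x\in X$. Let $\Gamma_n=\{\gamma:|\gamma|\le n\}$, a finite set. For $x$ supported on $\Gamma_n\times\mathbb N$, (1) gives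
$$|\Gamma_n|^{-1}\sum_\gamma|x|(\gamma)\le\|x\|\le\sum_\gamma|x|(\gamma),$$
so $P_nX$ is isomorphic to $\ell^1(\Gamma_n\times\mathbb N)$ and has the Schur property by (F3).

**Why one family is not enough.** It is natural to try to stop at $\mathcal A_1$, since its sets already capture convergent sequences of strings. Let $X_1$ be the completion of the finitely supported functions under $\|\cdot\|_1$. It is not Schur; in fact it contains the following weakly null sequence of unit vectors. Let $m_k=k2^k$, $N_0=1$, $N_k=N_{k-1}+m_k$; then $N_{k-1}\ge k$. Let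
$$D_k=\{(n,1^k0^{n-k}):N_{k-1}<n\le N_k\},\qquad u_k=\frac1{m_k}\sum_{\gamma\in D_k}e_{\gamma,1}.$$
All $\gamma\in D_k$ have the same $p(\gamma)=1^k000\cdots$, so $D_k\in\mathcal A_1$ (list its elements as singletons) and $\|u_k\|_1=1$. Now let $B=\bigcup_jB_j\in\mathcal A_1$ with $B_j$ empty or a singleton. If $B$ meets $D_k$ and also some $D_l$ with $l>k$, then any $j$ with $B_j\subseteq D_k$, $B_j\neq\emptyset$, must satisfy $j\le k$, because $\bigcup_{i\ge j}B_i$ meets both $D_k$ and $D_l$, and $1^k000\cdots$ and $1^l000\cdots$ differ in coordinate $k+1$. So $|B\cap D_k|\le k$ for all $k$ except the last one for which $B$ meets $D_k$. Hence, for finitely many scalars $c_k$,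
$$\Big\|\sum_kc_ku_k\Big\|_1\le\max_k|c_k|\Big(1+\sum_k\frac k{m_k}\Big)=2\max_k|c_k| .$$
For a functional $h$ this gives $\sum_{k\le m}|h(u_k)|\le2\|h\|$ for all $m$, so $h(u_k)\to0$: the sequence is weakly null.

The next family repairs this example: $\bigcup_kD_k\in\mathcal A_2$, because $D_k\in\mathcal A_1$, the $D_k$ are successive, and $\bigcup_{i\ge k}D_i$ is $k$-close. So $\|\sum_kc_ku_k\|_2\ge\sum_k|c_k|$. In general a sequence of blocks seen by $\mathcal A_r$ will be captured by $\mathcal A_{r+1}$. This is why we take all $r$ at once.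

## 5. The Schur property of $X$

For $b:\Gamma\to[0,\infty)$ and $A\subseteq\Gamma$ write $b(A)=\sum_{\gamma\in A}b(\gamma)$.

**Lemma 7.** Let $b^k:\Gamma\to[0,\infty)$ $(k\in\mathbb N)$ have finite, successive supports. Let $r\ge0$, $\delta>0$, and $A^k\in\mathcal A_r$ with $b^k(A^k)\ge\delta$ for all $k$. Then there are $k_1<k_2<\cdots$, $\delta'>0$ and $B\in\mathcal A_{r+1}$ with $b^{k_i}(B)\ge\delta'$ for all $i$.

*Proof.* By heredity we may replace $A^k$ by $A^k\cap\operatorname{supp}b^k$. So the $A^k$ are successive. We use induction on $r$.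

**Step 1: $r=0$, a convergent sequence of strings.** Here $A^k=\{\gamma_k\}$. By compactness of $\Delta$ there are $z\in\Delta$ and $k_1<k_2<\cdots$ with $p_i(\gamma_{k_i})=z|_i$ for all $i$. Then $p_i(\gamma_{k_l})=z|_i$ for $l\ge i$, so $\{\gamma_{k_l}:l\ge i\}$ is $i$-close, and $B=\{\gamma_{k_i}:i\in\mathbb N\}\in\mathcal A_1$. Take $\delta'=\delta$.

Now let $r\ge1$, and write $A^k=\bigcup_jA^k_j$ as in the definition of $\mathcal A_r$, with $A^k_j\in\mathcal A_{r-1}$.

**Step 2: one piece keeps its mass.** Suppose $\limsup_kb^k(A^k_j)>0$ for some $j$. Along a subsequence $b^k(A_j^k)$ is bounded below by a positive number, and the induction hypothesis for $r-1$, applied to this subsequence of $(A^k_j)_k$, gives $B\in\mathcal A_r\subseteq\mathcal A_{r+1}$.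

**Step 3: the mass moves to late, hence very close, pieces.** Otherwise $b^k\big(\bigcup_{j\le J}A^k_j\big)\to0$ for every $J$. Choose $k_1<k_2<\cdots$ with $b^{k_i}\big(\bigcup_{j\le i}A^{k_i}_j\big)\le\delta/2$, and put $B_i=\bigcup_{j>i}A^{k_i}_j$. Then $b^{k_i}(B_i)\ge\delta/2$, $B_i\in\mathcal A_r$ by heredity, and $B_i$ is $(i+1)$-close, so $i$-close. As $B_i\ne\emptyset$, let $q_i\in\{0,1\}^i$ be the value of $p_i$ on $B_i$. By compactness of $\Delta$ (extend $q_i$ by zeros) there are $z\in\Delta$ and $i_1<i_2<\cdots$, so $i_l\ge l$, with $q_{i_l}|_l=z|_l$ for all $l$. For $l'\ge l$ and $\gamma\in B_{i_{l'}}$ we have $p_l(\gamma)=q_{i_{l'}}|_l=z|_l$. So $\bigcup_{l'\ge l}B_{i_{l'}}$ is $l$-close for every $l$. The sets $B_{i_l}$ are successive members of $\mathcal A_r$. Hence $B=\bigcup_lB_{i_l}\in\mathcal A_{r+1}$, and $b^{k_{i_l}}(B)\ge\delta/2$ for all $l$. $\square$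

**Proposition 8.** $X$ has the Schur property.

*Proof.* Suppose not. Passing to a subsequence, there is a weakly null sequence $(x_k)$ with $\|x_k\|\ge2\delta>0$ for all $k$.

**Step 1: gliding hump.** We replace the $x_k$ by vectors with successive supports. For each $n$, $P_nx_k\to0$ weakly in $P_nX$ as $k\to\infty$, hence in norm. Let $\eta_i=\delta/(3i)$ and $n_0=0$. Given $n_{i-1}$, choose $k_i>k_{i-1}$ (any $k_1$ if $i=1$) with $\|P_{n_{i-1}}x_{k_i}\|\le\eta_i$, then a finitely supported $y_i$ with $\|x_{k_i}-y_i\|\le\eta_i$, and put $u_i=y_i-P_{n_{i-1}}y_i$. Let $n_i>n_{i-1}$ be at least as large as all levels in the support of $y_i$. Since $\|P_{n_{i-1}}y_i\|\le\|P_{n_{i-1}}x_{k_i}\|+\eta_i\le2\eta_i$, we get $\|x_{k_i}-u_i\|\le3\eta_i=\delta/i$. So $\|u_i\|\ge\delta$, $\|x_{k_i}-u_i\|\to0$, and $(u_i)$ is weakly null with finite supports that are successive in $\Gamma$. Rename the sequence $(u_k)$ and put $b^k=|u_k|$. As the supports in $\Gamma$ are disjoint, for finitely many scalars $c_k$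
$$\Big|\sum_kc_ku_k\Big|=\sum_k|c_k|b^k\quad\text{pointwise on }\Gamma.\tag{3}$$

**Step 2: an $\ell^1$ lower bound if some $\|\cdot\|_r$ sees the blocks.** Suppose $\limsup_k\|u_k\|_r>0$ for some $r$. Along a subsequence there are $\delta_1>0$ and $A^k\in\mathcal A_r$ with $b^k(A^k)\ge\delta_1$. Lemma 7 gives a further subsequence, $\delta'>0$ and $B\in\mathcal A_{r+1}$ with $b^{k_i}(B)\ge\delta'$. By (3), summing over $B$,
$$\Big\|\sum_ic_iu_{k_i}\Big\|\ge2^{-r-2}\Big\|\sum_ic_iu_{k_i}\Big\|_{r+1}\ge2^{-r-2}\delta'\sum_i|c_i| .$$

**Step 3: an $\ell^1$ lower bound if no $\|\cdot\|_r$ sees the blocks.** Suppose $\|u_k\|_r\to0$ for every $r$. Then the norm of $u_k$ comes from larger and larger $r$, and we make different blocks use disjoint ranges of $r$. Choose inductively $k_1<k_2<\cdots$ and $0=R_0<R_1<\cdots$ with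
$$\sum_{r<R_{i-1}}2^{-r-1}\|u_{k_i}\|_r\le\frac\delta4,\qquad\sum_{r\ge R_i}2^{-r-1}\|u_{k_i}\|_r\le\frac\delta4 :$$
given $R_{i-1}$, the first holds for all large $k_i$, since it involves finitely many $r$; then the second holds for large $R_i$, since the series for $\|u_{k_i}\|$ converges. As $\|u_{k_i}\|\ge\delta$, the range $R_{i-1}\le r<R_i$ contributes at least $\delta/2$ to $\|u_{k_i}\|$. By (3) and monotonicity $\|\sum_lc_lu_{k_l}\|_r\ge|c_i|\|u_{k_i}\|_r$ for each $i$ and $r$, so
$$\Big\|\sum_lc_lu_{k_l}\Big\|\ge\sum_i\sum_{R_{i-1}\le r<R_i}2^{-r-1}\Big\|\sum_lc_lu_{k_l}\Big\|_r\ge\sum_i|c_i|\sum_{R_{i-1}\le r<R_i}2^{-r-1}\|u_{k_i}\|_r\ge\frac\delta2\sum_i|c_i| .$$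

**Step 4: contradiction.** In both cases the convex combinations of $(u_{k_i})$ are bounded away from $0$ in norm. But $(u_{k_i})$ is weakly null, which contradicts Mazur's theorem (F2). $\square$

By Proposition 8 and Lemma 1, $X$ is SCWCG with a norm compact dominating set. **This is part 1 of Theorem 4.**

## 6. Random strings and weakly null transversals in $L^1(\mu,X)$

Let $\mu$ be not purely atomic, $\Omega_0$ its atomless part, $\alpha=\mu(\Omega_0)>0$, and $\mathbb P=\alpha^{-1}\mu|_{\Omega_0}$, with expectation $\mathbb E$.

**Random strings.** Since $\mathbb P$ is atomless, every measurable subset of $\Omega_0$ splits into two measurable halves of equal measure. Halve $\Omega_0$ into $D_0,D_1$, then each $D_t$ into $D_{t0},D_{t1}$, and so on, and let the $k$-th bit of $\omega$ be the $k$-th entry of the index $t\in\{0,1\}^k$ with $\omega\in D_t$. Since $\mathbb P(D_t)=2^{-k}$ for each $t\in\{0,1\}^k$, the bits are independent and fair. Grouping them into consecutive blocks of lengths $1,2,3,\dots$ gives independent $s_n:\Omega_0\to\{0,1\}^n$ with $s_n$ uniform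 on $\{0,1\}^n$. Define the simple functions
$$f_{n,j}(\omega)=e_{(n,s_n(\omega)),\,j}\quad(\omega\in\Omega_0),\qquad f_{n,j}=0\ \text{ off }\Omega_0 .$$

**Rows.** By (2), at each $\omega\in\Omega_0$ the norm of $\sum_jc_jf_{n,j}(\omega)$ is $\sum_j|c_j|$. Integrating, for each $n$ and finitely supported $(c_j)$,
$$\Big\|\sum_jc_jf_{n,j}\Big\|_{L^1(\mu,X)}=\alpha\sum_j|c_j| .\tag{4}$$

**Proposition 9.** There are $\varepsilon_N\to0$ such that for every $\sigma:\mathbb N\to\mathbb N$, every $F\subseteq\mathbb N$ with $|F|=N$ and all scalars $|\theta_n|\le1$,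
$$\Big\|\frac1N\sum_{n\in F}\theta_nf_{n,\sigma(n)}\Big\|_{L^1(\mu,X)}\le\varepsilon_N .$$
Consequently $(f_{n,\sigma(n)})_n$ is weakly null in $L^1(\mu,X)$ for every $\sigma$.

*Proof.* **Step 1: reduction to counting.** For $\omega\in\Omega_0$ let $T_F(\omega)=\{(n,s_n(\omega)):n\in F\}$ and
$$D_r(F,\omega)=\max_{A\in\mathcal A_r}|A\cap T_F(\omega)| .$$
This depends only on the finitely many values $s_n(\omega)$, $n\in F$, so it is measurable. The vector $x=\sum_{n\in F}\theta_nf_{n,\sigma(n)}(\omega)$ satisfies $|x|\le1_{T_F(\omega)}$ on $\Gamma$, whatever $\sigma$ is, so $\|x\|_r\le D_r(F,\omega)$. Put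
$$d_r(N)=\sup_{|F|=N}\frac1N\,\mathbb E\,D_r(F,\cdot)\le1 .$$
Integrating $\|x\|=\sum_r2^{-r-1}\|x\|_r$ over $\Omega_0$ gives the required estimate with $\varepsilon_N=\alpha\sum_r2^{-r-1}d_r(N)$. As $d_r(N)\le1$, by dominated convergence it suffices to show that $d_r(N)\to0$ as $N\to\infty$ for every $r$.

**Step 2: the induction inequality.** Clearly $d_0(N)\le1/N$. Let $A=\bigcup_jA_j\in\mathcal A_{r+1}$ as in the definition, and let $J\in\mathbb N$. We split off the first $J$ pieces. Each of $A_1,\dots,A_J$ is in $\mathcal A_r$, so together they contain at most $J\,D_r(F,\omega)$ points of $T_F(\omega)$. The rest $\bigcup_{j>J}A_j$ is $J$-close: all its points have the same $p_J=q$. It contains at most $J$ points of $T_F(\omega)$ of level $n<J$, and its other points of $T_F(\omega)$ are counted by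
$$Z_q(\omega)=\big|\{n\in F:n\ge J,\ p_J(n,s_n(\omega))=q\}\big| .$$
Hence
$$D_{r+1}(F,\omega)\le J\,D_r(F,\omega)+J+\max_{q\in\{0,1\}^J}Z_q(\omega).\tag{5}$$

**Step 3: the random prefixes spread evenly.** For $n\ge J$ the string $p_J(n,s_n)$ consists of the first $J$ bits of $s_n$. So these strings are independent and uniform on $\{0,1\}^J$, and $Z_q$ is a sum of at most $N$ independent Bernoulli($2^{-J}$) variables. Thus $\mathbb EZ_q\le2^{-J}N$, and $\mathbb E|Z_q-\mathbb EZ_q|\le(\operatorname{Var}Z_q)^{1/2}\le(2^{-J}N)^{1/2}$. Summing over the $2^J$ values of $q$,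
$$\mathbb E\max_qZ_q\le2^{-J}N+\sum_q\mathbb E|Z_q-\mathbb EZ_q|\le2^{-J}N+2^J(2^{-J}N)^{1/2} .$$

**Step 4: conclusion of the induction.** Take expectations in (5), divide by $N$ and take the supremum over $F$:
$$d_{r+1}(N)\le J\,d_r(N)+\frac JN+2^{-J}+2^{J/2}N^{-1/2} .$$
If $d_r(N)\to0$, then $\limsup_Nd_{r+1}(N)\le2^{-J}$ for every $J$, that is, $d_{r+1}(N)\to0$. By induction $d_r(N)\to0$ for all $r$.

**Step 5: weak nullity.** If $(f_{n,\sigma(n)})_n$ were not weakly null, there would be $h\in L^1(\mu,X)^*$, $\delta>0$ and an infinite $S\subseteq\mathbb N$ with $|h(f_{n,\sigma(n)})|\ge\delta$ for $n\in S$. Choose $|\theta_n|=1$ with $\theta_nh(f_{n,\sigma(n)})=|h(f_{n,\sigma(n)})|$. For $F\subseteq S$ with $|F|=N$,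
$$\delta\le h\Big(\frac1N\sum_{n\in F}\theta_nf_{n,\sigma(n)}\Big)\le\|h\|\,\varepsilon_N\qquad\text{for all }N,$$
a contradiction. $\square$

**The failure of $(*)$.** Fix any $\sigma$. By Proposition 9 the set $K_\sigma$ is weakly compact. Suppose that $C\subseteq X$ is norm compact and that every $f_{n,\sigma(n)}$ is within $\alpha/4$ in $L^1(\mu,X)$ of a function $g_n$ with values a.e. in $C$. Then for each $n$ there is $\omega_n\in\Omega_0$ with $g_n(\omega_n)\in C$ and $\|f_{n,\sigma(n)}(\omega_n)-g_n(\omega_n)\|\le1/4$. Cover $C$ by finitely many balls of radius $1/8$. For two indices $n\ne n'$ the points $g_n(\omega_n)$ and $g_{n'}(\omega_{n'})$ lie in the same ball, so the corresponding unit vectors $e_{\gamma,\sigma(n)}$ and $e_{\gamma',\sigma(n')}$, at levels $|\gamma|=n\ne n'=|\gamma'|$, have distance at most $\frac14+\frac14+\frac14<1$. By (1) their distance is at least $1$. So compact-valued functions do not even approximate the single set $K_\sigma$.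

## 7. No dominating set in $L^1(\mu,X)$, and the exact class of measures

**Proof of Theorem 4.** $X$ is separable by construction and has the Schur property by Proposition 8; part 1 was shown at the end of Section 5. For part 2 let $\mu$ be not purely atomic, and take the functions $f_{n,j}$ of Section 6. We apply Lemma 3 in $E=L^1(\mu,X)$ with $v_{n,j}=f_{n,j}$ and $\alpha=\mu(\Omega_0)>0$. The row condition is (4), and the transversals are weakly null by Proposition 9. So each $K_\sigma$ is weakly compact, and no $G\in\mathcal{CWC}(L^1(\mu,X))$ dominates $\{K_\sigma:\sigma\in\mathbb N^{\mathbb N}\}$. Each $K_\sigma$ belongs to $\mathcal{CWC}(L^1(\mu,X))$, so $L^1(\mu,X)$ is not SCWCG. $\square$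

Concretely, given a candidate $G$, Lemma 3 picks in the $m$-th row a function $f_{m,\sigma(m)}$ at distance more than $\alpha/2$ from $mG$. The freedom to choose $\sigma$ arbitrarily comes from the fact that the bound $\varepsilon_N$ in Proposition 9 does not involve $\sigma$ at all: the second index $j$ is invisible to the function $|x|$ on $\Gamma$.

**Proof of Theorem 5.** (a)⇒(b): $X$ is SCWCG by Theorem 4, part 1. (b)⇒(c): if $\mu$ is not purely atomic, then $L^1(\mu,X)$ is not SCWCG by Theorem 4, part 2. (c)⇒(a): this is Proposition 2. $\square$
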